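\title{Quasidiagonal quasinilpotent operators are limits of block-diagonal nilpotents}

\begin{abstract}
We prove that the distance from a quasidiagonal operator $T$ on a separable Hilbert space to the set of block-diagonal nilpotent operators is at most the spectral radius $r(T)$. In particular, every quasidiagonal operator with spectrum $\{0\}$ is a norm limit of block-diagonal nilpotents. The result follows from a statement about arbitrary C*-algebras: every element $T$ is within $r(T)$ of the nilpotent elements of the algebra, with an explicit bound on the order of nilpotency of the approximants. The proof writes $T=e^{-A}Ce^{A}$ with $\|C\|$ close to $r(T)$ and subtracts from $T$ a Poisson average of the conjugates $e^{iuA}Ce^{-iuA}$. The constant $1$ is sharp. We also obtain a formula for the distance to the block-diagonal nilpotents and describe their closure among operators with essential spectrum $\{0\}$.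
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal H$ be a complex, separable, infinite-dimensional Hilbert space and $\mathcal B(\mathcal H)$ the algebra of bounded operators on it. An operator $T$ is \emph{block-diagonal} if there are finite-rank orthogonal projections $P_1,P_2,\dots$ converging strongly to the identity (that is, $P_nx\to x$ for every $x\in\mathcal H$) such that $TP_n=P_nT$ for all $n$. It is \emph{quasidiagonal} if such projections exist with $\|TP_n-P_nT\|\to0$. We write $(\mathrm{BD})\subseteq(\mathrm{QD})$ for these two classes. Block-diagonal operators are exactly the bounded orthogonal direct sums of finite matrices. Indeed, if $T$ commutes with the $P_n$, then the subspaces $F_n=\operatorname{ran}P_1+\dots+\operatorname{ran}P_n$ are finite-dimensional, reduce $T$, increase, and have dense union, so $T$ is the direct sum of its restrictions to the spaces $F_n\ominus F_{n-1}$ (with $F_0=0$); conversely, a direct sum of matrices commutes with the projections onto the first $n$ summands.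

Let $(\mathrm{Nil})$ be the set of operators $M$ with $M^k=0$ for some $k\ge1$, and put
\[
(\mathrm{BDN})=(\mathrm{Nil})\cap(\mathrm{BD}),\qquad (\mathrm{QDN})=(\mathrm{Nil})\cap(\mathrm{QD}).
\]
An operator $T$ is \emph{quasinilpotent} if its spectrum $\sigma(T)$ equals $\{0\}$, that is, if its spectral radius $r(T)$ is $0$. Bars denote norm closures. The following facts are known.
\begin{enumerate}
\item[(K1)] $\overline{(\mathrm{BD})}=(\mathrm{QD})$.
\item[(K2)] Every quasinilpotent operator lies in $\overline{(\mathrm{Nil})}$.
\item[(K3)] $\overline{(\mathrm{QDN})}=\overline{(\mathrm{BDN})}$ (Herrero).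
\item[(K4)] The inclusion $\overline{(\mathrm{BDN})}\subseteq(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$, which follows from (K1), is strict (Herrero).
\end{enumerate}
A quasidiagonal quasinilpotent operator $T$ is a limit of block-diagonal operators by (K1) and a limit of nilpotent operators by (K2). Fact (K4) warns that two such separate approximations cannot always be merged into one. This leads to the question posed in \cite{approx}:
\begin{quote}
\emph{Does every quasidiagonal operator $T$ with $\sigma(T)=\{0\}$ belong to $\overline{(\mathrm{BDN})}$?}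
\end{quote}

To see what to expect, recall the spectral radius formula
\begin{equation}\label{eq:gelfand}
r(X)=\lim_{j\to\infty}\|X^j\|^{1/j}=\inf_{j\ge1}\|X^j\|^{1/j},
\end{equation}
valid in every Banach algebra. It makes $r$ upper semicontinuous:
\begin{equation}\label{eq:usc}
\|X_n-X\|\to0\quad\Longrightarrow\quad\limsup_n r(X_n)\le r(X),
\end{equation}
because $r(X_n)\le\|X_n^j\|^{1/j}\to\|X^j\|^{1/j}$ for each fixed $j$.

For a finite matrix $X$, Schur's theorem gives an orthonormal basis in which $X$ is upper triangular, with its eigenvalues on the diagonal. Deleting the diagonal leaves a nilpotent matrix at distance exactly $r(X)$ from $X$. This settles the case of a compact operator $T$. Take finite-rank projections $P_n$ increasing to $I$; then $\|T-P_nTP_n\|\to0$, and Schur's theorem on $\operatorname{ran}P_n$ gives a nilpotent $N_n=P_nN_nP_n$ with $\|P_nTP_n-N_n\|=r(P_nTP_n)$. The operator $N_n$ commutes with $P_m$ for $m\ge n$, so $N_n\in(\mathrm{BDN})$, and $\limsup_n\|T-N_n\|\le r(T)$ by \eqref{eq:usc}. One is led to guess that the answer is yes, and that the distance from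 a quasidiagonal $T$ to $(\mathrm{BDN})$ is at most $r(T)$.

The same argument does not work for a general block-diagonal operator $B=\bigoplus_nB_n$. Applied block by block, it gives $N=\bigoplus_nN_n$ with every $N_n$ nilpotent and $\|B-N\|\le r(B)$, but $N$ is nilpotent only if the orders of nilpotency of the $N_n$ are bounded, and Schur's theorem bounds them only by the sizes of the blocks. For example, let $J_n$ be the $n\times n$ nilpotent Jordan block and $B=\bigoplus_nn^{-1}J_n$. Then $\|B^j\|=(j+1)^{-j}$, so $B$ is quasinilpotent and not nilpotent, and deleting diagonals changes nothing. In this example one can discard all blocks of small norm, but for a noncompact $B$ the norms $\|B_n\|$ do not tend to $0$. What is needed is a substitute for Schur's theorem in which the order of nilpotency does not depend on the dimension. Theorem~\ref{thm:cstar} below is such a substitute, and it confirms the guess.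

\begin{theorem}\label{thm:main}
If $T\in(\mathrm{QD})$, then $\operatorname{dist}(T,(\mathrm{BDN}))\le r(T)$. In particular, if $T\in(\mathrm{QD})$ and $\sigma(T)=\{0\}$, then $T\in\overline{(\mathrm{BDN})}$.
\end{theorem}

For a C*-algebra $\mathcal A$ (always nonzero), let $\mathrm{Nil}(\mathcal A)$ be the set of its nilpotent elements.

\begin{theorem}\label{thm:cstar}
Let $\mathcal A$ be a C*-algebra, $T\in\mathcal A$, $\rho>r(T)$ and $\delta>0$. Define $R\ge1$ by
\[
R^2=\sum_{j\ge0}\rho^{-2j}\|T^j\|^2<\infty\qquad(\text{with }\|T^0\|=1).
\]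
Then there is $M\in\mathcal A$ such that
\[
\|T-M\|\le e^{\delta}\rho,\qquad M^k=0\ \text{ for every integer }k\ge1\text{ with }k\delta\ge\log R.
\]
Consequently $\operatorname{dist}(T,\mathrm{Nil}(\mathcal A))\le r(T)$, and every quasinilpotent element of $\mathcal A$ is a norm limit of nilpotent elements of $\mathcal A$.
\end{theorem}

The order of nilpotency here depends only on $\rho$, $\delta$ and the numbers $\|T^j\|$. Since the theorem applies to the C*-algebra $C^*(T)$ generated by $T$, the approximant $M$ can be taken in $C^*(T)$ and then commutes with every projection that commutes with $T$; this is how Theorem~\ref{thm:main} will follow. With $\mathcal A=\mathcal B(\mathcal H)$ the theorem contains (K2).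

The last result collects complements. Recall that an operator is \emph{Fredholm} if it has closed range and finite-dimensional kernel and cokernel, and that the \emph{essential spectrum} $\sigma_e(T)$ is the set of $z\in\mathbb C$ for which $T-z$ is not Fredholm.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] The constant $1$ in the distance bounds of Theorems~\ref{thm:main} and~\ref{thm:cstar} is optimal: if $U$ is a unitary in a unital C*-algebra $\mathcal A$ and $\lambda\in\mathbb C$, then $\operatorname{dist}(\lambda U,\mathrm{Nil}(\mathcal A))=|\lambda|=r(\lambda U)$. Also $\operatorname{dist}(\lambda I,(\mathrm{BDN}))=|\lambda|$.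
\item[(2)] For every $T\in\mathcal B(\mathcal H)$,
\[
\operatorname{dist}(T,(\mathrm{BDN}))=\inf\{\|T-X\|+r(X):X\in(\mathrm{QD})\}.
\]
\item[(3)] $\overline{(\mathrm{BDN})}$ is the norm closure of the set of quasidiagonal quasinilpotent operators. Moreover, $T\in\overline{(\mathrm{BDN})}$ if and only if there are $T_n\in(\mathrm{QD})$ with $T_n\to T$ and $r(T_n)\to0$.
\item[(4)] If $\sigma_e(T)=\{0\}$, the following are equivalent: \textup{(a)} $T\in\overline{(\mathrm{BDN})}$; \textup{(b)} $T\in(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$; \textup{(c)} $T\in(\mathrm{QD})$ and $\sigma(T)=\{0\}$. Thus the strict inclusion \textup{(K4)} cannot be witnessed by an operator with $\sigma_e(T)=\{0\}$.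
\end{enumerate}
\end{theorem}

Of the facts (K1)--(K4), the proofs use only (K1).

\section{The idea for matrices}\label{sec:idea}

Schur's theorem takes its triangular structure from a chain of invariant subspaces, and the chain is as long as the dimension. We take it instead from a self-adjoint operator $A$ with $0\le A\le L$. Lemma~\ref{lem:rota} will show that for every $\rho>r(T)$ one can write $T=e^{-A}Ce^{A}$ with $\|C\|\le\rho$ and $L=\log R$. This section explains, for matrices, why such a factorization places $T$ within about $\|C\|$ of a nilpotent.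

\subsection*{Two eigenvalues}
Let $A=\operatorname{diag}(0,L)$ with $L>0$ and let $C=(c_{pq})$ be any $2\times2$ matrix. Then
\[
T=e^{-A}Ce^{A}=\begin{pmatrix}c_{11}&e^{L}c_{12}\\ e^{-L}c_{21}&c_{22}\end{pmatrix}.
\]
Only the entry above the diagonal is magnified. Any matrix $M$ supported on that entry has $M^2=0$, so we look for a matrix $D=T-M$ of small norm that agrees with $T$ on and below the diagonal; its upper right entry is free.

The first choice that comes to mind is to make this entry $0$. It does not give $\|D\|\le\|C\|$. For the unitary $C=2^{-1/2}\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$ this $D$ tends, as $L\to0$, to $2^{-1/2}\left(\begin{smallmatrix}1&0\\1&-1\end{smallmatrix}\right)$, which maps $(2,-1)$ to $2^{-1/2}(2,3)$ and so has squared norm at least $13/10$. A better choice damps the upper entry by the same factor as the lower one. With $V=\operatorname{diag}(1,-1)$,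
\[
D=\begin{pmatrix}c_{11}&e^{-L}c_{12}\\ e^{-L}c_{21}&c_{22}\end{pmatrix}
=\frac{1+e^{-L}}2\,C+\frac{1-e^{-L}}2\,VCV^*,
\]
since conjugation by $V$ changes the sign of the two off-diagonal entries. Thus $D$ is a convex combination of unitary conjugates of $C$, so $\|D\|\le\|C\|$, and $M=T-D$ has the single entry $(e^{L}-e^{-L})c_{12}$. The unitary $V$ equals $e^{iuA}$ for $u=\pi/L$.

\subsection*{Finitely many eigenvalues}
Let now $A=\sum_pa_pE_p$ with distinct $a_p\in[0,L]$ and mutually orthogonal projections $E_p$ of sum $1$. With $t=a_p-a_q$,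
\begin{equation}\label{eq:blocks}
E_p\,e^{-A}Ce^{A}E_q=e^{-t}E_pCE_q,\qquad E_p\,e^{iuA}Ce^{-iuA}E_q=e^{iut}E_pCE_q .
\end{equation}
If $\mu$ is a complex measure on $\mathbb R$ of total variation $\|\mu\|$, then $D=\int e^{iuA}Ce^{-iuA}\,d\mu(u)$ has norm at most $\|\mu\|\,\|C\|$, and its $(p,q)$ block is $\varphi(t)E_pCE_q$ with $\varphi(t)=\int e^{iut}\,d\mu(u)$. For $D$ to agree with $T$ on all blocks with $a_p\ge a_q$, whatever the eigenvalues, we want $\varphi(t)=e^{-t}$ for $t\ge0$. The Poisson kernel does this with $\|\mu\|=1$:
\begin{equation}\label{eq:poisson}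
\frac1\pi\int_{-\infty}^{\infty}\frac{e^{ius}}{1+u^2}\,du=e^{-|s|}\qquad(s\in\mathbb R).
\end{equation}
(For $s\ge0$ close the contour in the upper half-plane, where the residue at $u=i$ is $e^{-s}/(2i)$; for $s<0$ substitute $-u$ for $u$.) For two eigenvalues, $\varphi(t)=e^{-|t|}$ reproduces the matrix $D$ found above. The measure no longer depends on the eigenvalues of $A$, and the formula for $D$ involves no spectral projection, so it makes sense for any self-adjoint $A$ and stays inside any C*-algebra that contains $A$ and $C$.

One difficulty remains. The operator $M=T-D$ has nonzero blocks only for $a_p<a_q$, so $M^m=0$ where $m$ is the number of eigenvalues of $A$; this is the dimension-dependent bound again. To remove it, we ask $D$ to agree with $T$ also on a band above the diagonal, namely on all blocks with $t\ge-\delta$. Then each factor $M$ lowers the eigenvalue of $A$ by more than $\delta$, which can happen fewer than $L/\delta$ times in the interval $[0,L]$. The function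
\begin{equation}\label{eq:phi}
\varphi_\delta(t)=e^{\delta}e^{-|t+\delta|}=\frac{e^\delta}{\pi}\int_{-\infty}^\infty e^{iut}\,e^{iu\delta}\frac{du}{1+u^2}
\end{equation}
equals $e^{-t}$ for $t\ge-\delta$, and its measure has total variation $e^\delta$. No measure does better: if $\varphi(t)=e^{-t}$ for $t\ge-\delta$, then $\|\mu\|\ge|\varphi(-\delta)|=e^{\delta}$.

\section{Nilpotent approximation in a C*-algebra}\label{sec:cstar}

Let $\widetilde{\mathcal A}$ denote $\mathcal A$ if $\mathcal A$ is unital and its unitization otherwise. In both cases $\mathcal A$ is a closed two-sided ideal of the unital C*-algebra $\widetilde{\mathcal A}$.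

The factorization $T=e^{-A}Ce^{A}$ comes from Rota's renorming. For an operator $T$ on a Hilbert space and $\rho>r(T)$, the expression $\sum_{j\ge0}\rho^{-2j}\|T^jx\|^2$ is the square of an equivalent Hilbert norm, and replacing $x$ by $Tx$ shifts the series, so $T$ has norm at most $\rho$ in the new norm. The new norm is $\|Sx\|$ for a positive invertible $S$ built from $T$ and $T^*$, and this description makes sense in $\widetilde{\mathcal A}$.

\begin{lemma}\label{lem:rota}
Let $T\in\mathcal A$, $\rho>r(T)$, let $R$ be as in Theorem~\ref{thm:cstar}, and put $L=\log R$. Then $R<\infty$, and there are a self-adjoint $A\in\widetilde{\mathcal A}$ and $C\in\mathcal A$ with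
\[
0\le A\le L,\qquad\|C\|\le\rho,\qquad T=e^{-A}Ce^{A}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:gelfand}, $(\rho^{-2j}\|T^j\|^2)^{1/j}\to(r(T)/\rho)^2<1$, so the series for $R^2$ converges by the root test. This is the only use of the hypothesis $\rho>r(T)$. Since $\|T^{*j}T^j\|=\|T^j\|^2$, the series
\[
G=\sum_{j\ge0}\rho^{-2j}\,T^{*j}T^j
\]
converges in norm in $\widetilde{\mathcal A}$. Its terms are positive and the first is $1$, so $1\le G\le R^2$. Let $S=G^{1/2}$. The spectrum of $S$ lies in $[1,R]$, so $S$ is invertible, and $A=\log S\in\widetilde{\mathcal A}$, defined by the continuous functional calculus, satisfies $0\le A\le L$ and $e^{A}=S$. Shifting the index of summation gives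
\[
T^*S^2T=\sum_{j\ge0}\rho^{-2j}\,T^{*(j+1)}T^{j+1}=\rho^2(S^2-1).
\]
Put $C=STS^{-1}$, which lies in the ideal $\mathcal A$. Then
\[
C^*C=S^{-1}T^*S^2TS^{-1}=\rho^2(1-S^{-2}),
\]
and $0\le1-S^{-2}\le1$, so $\|C\|^2=\|C^*C\|\le\rho^2$. Finally $T=S^{-1}CS=e^{-A}Ce^{A}$.
\end{proof}

For example, if $T=\left(\begin{smallmatrix}0&b\\0&0\end{smallmatrix}\right)$, then $S^2=\operatorname{diag}(1,1+|b|^2/\rho^2)$, so $A=\operatorname{diag}(0,L)$ as in Section~\ref{sec:idea}, and $C=e^{-L}T$ has norm $\rho|b|/(\rho^2+|b|^2)^{1/2}<\rho$. A smaller $\rho$ is paid for by a larger $L$.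

The second lemma carries out the plan of Section~\ref{sec:idea}. Now $A$ may have infinite spectrum, so there are no blocks to compute with, and the spectral projections of $A$ need not lie in $\widetilde{\mathcal A}$. We therefore define $M$ by an integral, which keeps it in $\mathcal A$, and verify the identity $M^k=0$ in a larger algebra, where $A$ can be approximated by operators with finite spectrum. The approximation succeeds because the bound on $k$ does not depend on the number of eigenvalues.

\begin{lemma}\label{lem:split}
Let $A\in\widetilde{\mathcal A}$ be self-adjoint with $0\le A\le L$, let $C\in\mathcal A$ and $\delta>0$. Put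
\[
D=\frac{e^{\delta}}{\pi}\int_{-\infty}^{\infty}e^{iu\delta}\,e^{iuA}Ce^{-iuA}\,\frac{du}{1+u^2},\qquad M=e^{-A}Ce^{A}-D .
\]
Then $D,M\in\mathcal A$, $\|D\|\le e^\delta\|C\|$, and $M^k=0$ for every integer $k\ge1$ with $k\delta\ge L$.
\end{lemma}

\begin{proof}
The elements $e^{iuA}$ are unitary and $\|e^{iuA}-e^{ivA}\|\le L|u-v|$. Hence the integrand is a norm-continuous function with values in the closed ideal $\mathcal A$ and with norm $\|C\|/(1+u^2)$. The integral converges in norm as an improper Riemann integral, so $D\in\mathcal A$ and $M\in\mathcal A$. By \eqref{eq:poisson} with $s=0$, $\|D\|\le e^\delta\|C\|$.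

For the nilpotency, represent $\widetilde{\mathcal A}$ faithfully and unitally on a Hilbert space $\mathcal K$ (Gelfand--Naimark theorem). The representation is isometric and injective, so it preserves the integral, and it suffices to prove $M^k=0$ in $\mathcal B(\mathcal K)$. There the Borel functional calculus of $A$ is available: $g\mapsto g(A)$ is a $*$-homomorphism from the bounded Borel functions on $[0,L]$ with $\|g(A)\|\le\sup|g|$. For $n\ge1$ let $f_n(t)=\lfloor nt\rfloor/n$ and $A_n=f_n(A)$. The function $f_n$ takes finitely many values $a_p$ on $[0,L]$, all in $[0,L]$, and $|f_n(t)-t|\le1/n$. So $A_n=\sum_pa_pE_p$, where $E_p$ is the spectral projection of $A$ for the set $\{f_n=a_p\}$; these projections are mutually orthogonal with sum $1$. Let $D_n$ and $M_n$ be defined as $D$ and $M$, with $A_n$ in place of $A$.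

\emph{$M_n\to M$ in norm.} On $[0,L]$ we have $|e^{\pm f_n(t)}-e^{\pm t}|\le e^{L}/n$ and $|e^{iuf_n(t)}-e^{iut}|\le|u|/n$. The first bound gives $e^{\pm A_n}\to e^{\pm A}$, hence $e^{-A_n}Ce^{A_n}\to e^{-A}Ce^{A}$. The second gives $\|e^{iuA_n}-e^{iuA}\|\le|u|/n$, hence
\[
\|e^{iuA_n}Ce^{-iuA_n}-e^{iuA}Ce^{-iuA}\|\le2\|C\|\min(1,|u|/n),
\]
and therefore
\[
\|D_n-D\|\le\frac{2e^\delta\|C\|}{\pi}\int_{-\infty}^\infty\frac{\min(1,|u|/n)}{1+u^2}\,du\longrightarrow0
\]
by dominated convergence.

\emph{$M_n^k=0$ if $k\delta\ge L$.} Fix $n$, and for indices $p,q$ put $t=a_p-a_q$. By \eqref{eq:blocks} for $A_n$ and by \eqref{eq:phi},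
\[
E_pM_nE_q=\bigl(e^{-t}-e^{\delta}e^{-|t+\delta|}\bigr)E_pCE_q .
\]
If $t\ge-\delta$, then $e^\delta e^{-|t+\delta|}=e^\delta e^{-t-\delta}=e^{-t}$ and the block vanishes. So $E_pM_nE_q\ne0$ forces $a_p<a_q-\delta$. Inserting $1=\sum_pE_p$ around each factor gives the finite sum
\[
M_n^k=\sum_{p_0,\dots,p_k}(E_{p_0}M_nE_{p_1})(E_{p_1}M_nE_{p_2})\cdots(E_{p_{k-1}}M_nE_{p_k}).
\]
A nonzero term requires $a_{p_{j-1}}<a_{p_j}-\delta$ for $j=1,\dots,k$. Adding these $k\ge1$ strict inequalities gives $a_{p_0}<a_{p_k}-k\delta\le L-k\delta\le0$, which contradicts $a_{p_0}\ge0$. So every term vanishes.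

Letting $n\to\infty$ gives $M^k=\lim_nM_n^k=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cstar}]
Take $A$, $C$ and $L=\log R$ from Lemma~\ref{lem:rota}, and $D$, $M$ from Lemma~\ref{lem:split}. Then $M\in\mathcal A$, $\|T-M\|=\|D\|\le e^\delta\|C\|\le e^\delta\rho$, and $M^k=0$ whenever $k\ge1$ and $k\delta\ge\log R$. Such $k$ exist since $\delta>0$ and $R<\infty$, so $\operatorname{dist}(T,\mathrm{Nil}(\mathcal A))\le e^\delta\rho$. Letting $\delta\downarrow0$ and $\rho\downarrow r(T)$ gives the bound $r(T)$, and the last assertion is the case $r(T)=0$.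
\end{proof}

\begin{remark}
The C*-structure provides the positive element $S$ and makes the $e^{iuA}$ unitary. The theorem fails for Banach algebras. The formal power series $a=\sum_na_nz^n$ with $\|a\|=\sum_n|a_n|/n!<\infty$ form a Banach algebra, because $(m+n)!\ge m!\,n!$. It has no zero divisors, so $0$ is its only nilpotent element. Yet $\|z^j\|^{1/j}=(j!)^{-1/j}\to0$, so $z$ is quasinilpotent and at distance $\|z\|=1$ from the nilpotents. In a commutative C*-algebra $0$ is again the only nilpotent, and there the theorem reduces to the familiar inequality $\|T\|\le r(T)$.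
\end{remark}

\section{Block-diagonal approximants}\label{sec:bd}

Block-diagonality of $B$ is commutation with a fixed sequence of projections, and this passes to the whole C*-algebra generated by $B$. So we first replace $T$ by a nearby block-diagonal $B$, losing little in the spectral radius, and then apply Theorem~\ref{thm:cstar} inside that algebra.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T\in(\mathrm{QD})$ and $\varepsilon>0$. By (K1), $T$ is a norm limit of block-diagonal operators; this is where quasidiagonality is used. By \eqref{eq:usc} one of them, $B$, satisfies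
\[
\|T-B\|<\varepsilon,\qquad r(B)<r(T)+\varepsilon .
\]
Let $P_n$ be finite-rank projections converging strongly to $I$ with $BP_n=P_nB$ for all $n$. Taking adjoints gives $P_nB^*=B^*P_n$. The operators that commute with every $P_n$ form a norm-closed algebra containing $B$, $B^*$ and $I$, hence containing the C*-algebra $\mathcal A=C^*(B,I)$. Therefore $\mathcal A\subseteq(\mathrm{BD})$.

Apply Theorem~\ref{thm:cstar} to $B\in\mathcal A$ with $\rho=r(T)+\varepsilon>r(B)$ and $\delta=\varepsilon$. It gives a nilpotent $M\in\mathcal A$ with $\|B-M\|\le e^\varepsilon(r(T)+\varepsilon)$. Then $M\in(\mathrm{BDN})$ and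
\[
\|T-M\|\le\varepsilon+e^{\varepsilon}(r(T)+\varepsilon).
\]
Letting $\varepsilon\downarrow0$ gives $\operatorname{dist}(T,(\mathrm{BDN}))\le r(T)$. If $\sigma(T)=\{0\}$, this distance is $0$.
\end{proof}

Neither hypothesis in the second assertion can simply be dropped: $\overline{(\mathrm{BDN})}\subseteq(\mathrm{QD})$, and the block-diagonal operator $I$ is at distance $1$ from $(\mathrm{BDN})$ by Theorem~\ref{thm:more}(1).

\begin{remark}
One can also reverse the two steps. If $\|TP_n-P_nT\|\to0$, the set of $X$ with $\|XP_n-P_nX\|\to0$ is a norm-closed $*$-algebra containing $T$, so $C^*(T)\subseteq(\mathrm{QD})$. Theorem~\ref{thm:cstar} in $C^*(T)$ gives $\operatorname{dist}(T,(\mathrm{QDN}))\le r(T)$ for $T\ne0$, and (K3) turns this into Theorem~\ref{thm:main}.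
\end{remark}

\section{Sharpness, the distance formula and converses}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}, parts \textup{(1)--(3)}]
(1) Since $\sigma(U)$ is a nonempty subset of the unit circle, $r(\lambda U)=|\lambda|$. Since $0$ is nilpotent, $\operatorname{dist}(\lambda U,\mathrm{Nil}(\mathcal A))\le\|\lambda U\|=|\lambda|$. Suppose that $M$ is nilpotent and $\|\lambda U-M\|<|\lambda|$; then $\lambda\ne0$. Multiplying by $\lambda^{-1}U^*$ gives $\|1-\lambda^{-1}U^*M\|<1$, so $\lambda^{-1}U^*M$ is invertible by the Neumann series, and so is $M$. A nilpotent element is not invertible, so no such $M$ exists and the distance is $|\lambda|$. For the last assertion, $0\in(\mathrm{BDN})\subseteq(\mathrm{Nil})$ gives $|\lambda|\ge\operatorname{dist}(\lambda I,(\mathrm{BDN}))\ge\operatorname{dist}(\lambda I,(\mathrm{Nil}))=|\lambda|$. As $\lambda I\in(\mathrm{QD})$, equality holds in Theorem~\ref{thm:main} for $T=\lambda I$.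

(2) Let $d$ be the infimum. Each $X\in(\mathrm{BDN})$ is quasidiagonal with $r(X)=0$, so $d\le\|T-X\|$, and $d\le\operatorname{dist}(T,(\mathrm{BDN}))$. Conversely, for $X\in(\mathrm{QD})$ Theorem~\ref{thm:main} gives
\[
\operatorname{dist}(T,(\mathrm{BDN}))\le\|T-X\|+\operatorname{dist}(X,(\mathrm{BDN}))\le\|T-X\|+r(X).
\]

(3) Let $\mathcal Q$ be the set of quasidiagonal quasinilpotent operators. Then $(\mathrm{BDN})\subseteq\mathcal Q\subseteq\overline{(\mathrm{BDN})}$, the second inclusion by Theorem~\ref{thm:main}, and taking closures gives $\overline{\mathcal Q}=\overline{(\mathrm{BDN})}$. If $T\in\overline{(\mathrm{BDN})}$, any $T_n\in(\mathrm{BDN})$ with $T_n\to T$ are quasidiagonal with $r(T_n)=0$. Conversely, if $T_n\in(\mathrm{QD})$, $T_n\to T$ and $r(T_n)\to0$, then (2) gives $\operatorname{dist}(T,(\mathrm{BDN}))\le\|T-T_n\|+r(T_n)\to0$.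
\end{proof}

The closure in (3) is needed: limits of block-diagonal nilpotents need not be quasinilpotent.

\begin{example}\label{ex:shift}
Let $(e_n)_{n\ge1}$ be an orthonormal basis of $\mathcal H$, let $2^{\nu(n)}$ be the largest power of $2$ dividing $n$, and let $Te_n=2^{-\nu(n)}e_{n+1}$. Let $T_m$ be obtained from $T$ by setting to $0$ the weights with $2^m\mid n$. Then $\|T-T_m\|=2^{-m}$, and $T_m$ is the direct sum of its restrictions to the spans of $e_{j2^m+1},\dots,e_{(j+1)2^m}$, $j\ge0$, with $T_m^{2^m}=0$. So $T\in\overline{(\mathrm{BDN})}$. On the other hand,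
\[
\sum_{n=1}^k\nu(n)=\sum_{l\ge1}\lfloor k/2^l\rfloor\le k,
\]
so $\|T^k\|\ge\|T^ke_1\|\ge2^{-k}$ and $r(T)\ge1/2$.
\end{example}

Thus (a) does not imply (c) in part (4) without a hypothesis on $T$, and the inequality of Theorem~\ref{thm:main} can be strict. The role of the hypothesis $\sigma_e(T)=\{0\}$ is to make every nonzero point of $\sigma(T)$ isolated, and an isolated point of the spectrum, unlike a general one, survives small perturbations. We use the following consequence of the analytic Fredholm theorem; see, e.g., \cite[Ch.~XI]{conway}. \emph{If $\Omega\subseteq\mathbb C\setminus\sigma_e(T)$ is open and connected and contains a point outside $\sigma(T)$, then every point of $\sigma(T)\cap\Omega$ is an isolated point of $\sigma(T)$.}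

\begin{proof}[Proof of Theorem~\ref{thm:more}, part \textup{(4)}]
(a)$\Rightarrow$(b): $(\mathrm{BDN})$ is contained in $(\mathrm{Nil})$ and in $(\mathrm{QD})$, and $(\mathrm{QD})$ is closed by (K1). (c)$\Rightarrow$(a) is Theorem~\ref{thm:main}.

(b)$\Rightarrow$(c): Let $M_n\to T$ with $M_n$ nilpotent, and suppose that $\sigma(T)$ contains a point $\lambda\ne0$. The set $\Omega=\mathbb C\setminus\{0\}=\mathbb C\setminus\sigma_e(T)$ is open and connected and contains all $z$ with $|z|>\|T\|$, which lie outside $\sigma(T)$. So $\lambda$ is isolated in $\sigma(T)$. Choose a closed disk $\Delta$ centered at $\lambda$ with $0\notin\Delta$ and $\Delta\cap\sigma(T)=\{\lambda\}$, and let $\Gamma$ be its positively oriented boundary. For an operator $X$ whose spectrum misses $\Gamma$, put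
\[
E(X)=\frac1{2\pi i}\oint_\Gamma(z-X)^{-1}\,dz .
\]

First, $E(T)\ne0$. It is the Riesz idempotent $f(T)$, where $f$ is holomorphic near $\sigma(T)$, equal to $1$ near $\Delta$ and to $0$ near $\sigma(T)\setminus\{\lambda\}$; by the spectral mapping theorem $1=f(\lambda)\in\sigma(E(T))$.

Second, $E(M_n)=0$. If $M_n^k=0$, then $(z-M_n)^{-1}=\sum_{j=0}^{k-1}z^{-j-1}M_n^j$ for $z\ne0$, and each $z^{-j-1}$ is holomorphic near $\Delta$, so Cauchy's theorem applies.

Third, $E(M_n)\to E(T)$. Let $c=\max_{z\in\Gamma}\|(z-T)^{-1}\|$ and let $n$ be so large that $c\|M_n-T\|\le1/2$. From $z-M_n=(z-T)\bigl(1-(z-T)^{-1}(M_n-T)\bigr)$ and the Neumann series, $\|(z-M_n)^{-1}\|\le2c$ on $\Gamma$. Hence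
\[
\|(z-M_n)^{-1}-(z-T)^{-1}\|=\|(z-M_n)^{-1}(M_n-T)(z-T)^{-1}\|\le2c^2\|M_n-T\|
\]
for all $z\in\Gamma$, and the resolvents converge uniformly on $\Gamma$.

These three facts are contradictory. So $\sigma(T)\subseteq\{0\}$, and $\sigma(T)=\{0\}$ because the spectrum is nonempty. Since $T\in(\mathrm{QD})$ by (b), this is (c). The final assertion of (4) is the implication (b)$\Rightarrow$(a).
\end{proof}

\begin{thebibliography}{9}

\bibitem{approx}
\emph{Approximation in the class of quasidiagonal operators},
\texttt{http://www.theta.ro/jot/archive/1990-024-002/1990-024-002-008.pdf}.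

\bibitem{conway}
Conway, \emph{A Course in Functional Analysis}.

\end{thebibliography}
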